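# Continuous decompositions of $E^n$ into locally $k$-connected cell-like sets

## 1. An open map of $\mathbb R^n$ onto itself with $LC^k$ cell-like fibres

**Theorem 1.** Let $k\ge 0$, $n\ge 2k+4$, $0<\kappa\le 1$. There is a continuous surjection $f:\mathbb R^n\to\mathbb R^n$ such that

1. $f(x)-x\in[0,2\kappa]^n$ for all $x$, so $f$ is proper; and $f$ is a uniform limit of bi-Lipschitz homeomorphisms;
2. $f$ is open;
3. each $f^{-1}(y)$ is a nested intersection of $n$-cells, hence cell-like, and $\frac34\kappa\le\operatorname{diam}f^{-1}(y)\le2\kappa$;
4. the fibres are uniformly $LC^k$: for every $\varepsilon>0$ there is $\delta>0$ such that for all $y$ and all $0\le m\le k$, every map $S^m\to f^{-1}(y)$ of diameter $<\delta$ extends to a map $D^{m+1}\to f^{-1}(y)$ of diameter $<\varepsilon$.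

**Corollary 2.** For $n\ge 2k+4$, and in particular for $n\ge 2k+5$, the family $H=\{f^{-1}(y)\}$ is a continuous decomposition of $E^n$ into nondegenerate cell-like $LC^k$ sets.

Throughout these notes $|\cdot|$ is the sup norm on $\mathbb R^N$, and $B(u,r)$ is the open sup-norm ball: an open cube, hence convex. Lipschitz constants, distances and diameters refer to $|\cdot|$ unless another norm is written. The diameter of a map is the diameter of its image. We say that a map $S^m\to A$ *extends in* $A'$ if it extends to a map $D^{m+1}\to A'$.

The theorem says the following. The map $f$ stays within $2\kappa$ of the identity and can be approximated by homeomorphisms, yet it crushes every one of its fibres, each a set of diameter at least $\frac34\kappa$, to a point. It does so in the most even way possible: openness means that when $y'$ is near $y$, every point of $f^{-1}(y)$ has a point of $f^{-1}(y')$ near it. Finally, small spheres in a fibre of dimension at most $k$ bound small discs in the same fibre, with one modulus for all fibres. The first case is $k=0$, $n=4$: then $E^4$ is filled continuously by nondegenerate,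 locally connected, cell-like continua.

## 2. Continuous decompositions, cell-like sets, local connectivity

**Definition (decompositions).** A decomposition $H$ of $X$ is *upper semicontinuous* if its elements are pairwise disjoint nonempty compact sets covering $X$ and, for each open $U\subset X$, the set $\bigcup\{h\in H:h\subset U\}$ is open. It is *continuous* if, in addition, $\bigcup\{h\in H:h\cap U\ne\emptyset\}$ is open for each open $U$. It is *nontrivial* if some element is not a single point.

The concentric spheres $\{\|x\|=r\}$, $r\ge0$, form a continuous decomposition of $E^n$: for open $U$, both sets in the definition are described by a set of radii that is open in $[0,\infty)$. On the other hand, take the segment $[0,1]\times\{0\}\subset E^2$ as one element and all other points as singletons. This is upper semicontinuous. It is not continuous: if $U$ is a small disc about $(\frac12,0)$, the union of the elements meeting $U$ is $U\cup([0,1]\times\{0\})$, which is not a neighborhood of $(0,0)$. So continuity says that every neighbor of *any* point of $h$ lies in an element that runs near *all* of $h$. End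 points are where naive examples break.

**Definition (cell-like).** A compact set $C\subset E^n$ is *cell-like* if it has the shape of a point; equivalently, if it is contractible in each of its neighborhoods in $E^n$.

If $C$ is a nested intersection of $n$-cells $N_1\supset N_2\supset\cdots$, then $C$ is cell-like. Indeed, a neighborhood of $C$ contains some $N_j$ by compactness, and $C\subset N_j$ contracts inside the contractible set $N_j$. The spheres above (for $r>0$, $n\ge2$) are not cell-like. The closed topologist's sine curve
$$X=\{(x,\sin(1/x)):0<x\le1\}\cup\{0\}\times[-1,1]$$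
is cell-like: it is the intersection of the nested discs
$$N_j=[0,\tfrac1j]\times[-1,1]\ \cup\ \{(x,y):\tfrac1j\le x\le1,\ |y-\sin(1/x)|\le\tfrac1j,\ |y|\le1\},$$
each a union of two discs meeting in an arc.

**Definition (local connectivity).** A space $A$ is $LC^k$ if for every $x\in A$, every neighborhood $U$ of $x$ in $A$ and every $0\le i\le k$ there is a neighborhood $V\subset U$ of $x$ such that every map $S^i\to V$ is null-homotopic in $U$. It is $lc^k$ if the same holds with "the inclusion induces the zero map $\tilde H_i(V;\mathbb Z)\to\tilde H_i(U;\mathbb Z)$ on reduced singular homology" in place of the last condition.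

Convex sets are $LC^k$ and $lc^k$ for all $k$: take $V$ to be $U$ intersected with a small ball. The sine curve $X$ is neither $LC^0$ nor $lc^0$ at the origin. Let $U$ be the part of $X$ at distance less than $\frac12$ from $(0,0)$. Every neighborhood of the origin contains points $(1/(\pi j),0)$. A connected subset of $U$ containing the origin and such a point would contain a point with $x=1/(\frac\pi2+\pi i)$ for some $i$, where $|y|=1$. So such points lie in other path components of $U$.

The question comes from "Continuous Decompositions Into Cells Of Different Dimensions" (https://www.projecteuclid.org/download/djvu_1/euclid.pjm/1102711114). Its Conjecture B reads: *for each positive integer $n$ and each integer $k\ge0$ with $2k+5\le n$, there is a nontrivial continuous decomposition of $E^n$ consisting of cell-like sets that are homotopically (or, at least, homologically) locally connected through dimension $k$.* The results quoted there show how tight the requirements are. There is no nontrivial continuous decomposition of $E^n$ into points and 1-dimensional decomposable cell-like sets (Dyer), where a continuum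 is decomposable if it is the union of two proper subcontinua. There is none into points and $k$-cells, for any $k$ (S. Jones). More generally, for positive $r,s$ with $r+s\ge n$, the only continuous decomposition of $E^n$ into points, $r$-cells and $s$-cells is the trivial one. In $E^2$, continuous decompositions into nondegenerate cell-like sets exist (Anderson), but their elements cannot all be locally connected. Corollary 2 proves Conjecture B in its homotopical form, so the homological form is not needed.

Two cases by hand. First, in $E^n$ with $n\ge1$, an element $h$ of a continuous decomposition has empty interior. Otherwise put $U=\operatorname{int}h$; the union of the elements meeting $U$ is $h$ itself, which would be nonempty, open and compact in the connected noncompact space $E^n$. In $E^1$ the cell-like sets are points and compact intervals, so only the trivial decomposition survives. Second, in $E^2$ one may try the vertical segments $\{x\}\times[0,1]$ together with the remaining points. Inside the strip $\mathbb R\times[0,1]$ the segments do form a continuous decomposition; in $E^2$, the union of elements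 meeting a small disc about $(x,\frac12)$ is an open interval times $[0,1]$, which is not open. The elements need a shape in which no point behaves like an end.

**Proof of Corollary 2 from Theorem 1.** The fibres are pairwise disjoint, nonempty, cover $E^n$, and are compact because $f$ is proper. For $U$ open, $\bigcup\{h\subset U\}=E^n\setminus f^{-1}(f(E^n\setminus U))$ is open, because a proper map to $\mathbb R^n$ is closed. Also $\bigcup\{h:h\cap U\ne\emptyset\}=f^{-1}(f(U))$ is open because $f$ is open. By (3) the fibres are cell-like and nondegenerate.

For $LC^k$ at $x\in A=f^{-1}(y)$, let $U$ be a neighborhood of $x$ in $A$ and choose $\varepsilon$ with $A\cap B(x,\varepsilon)\subset U$. Take $\delta\le\varepsilon$ from (4) applied to $\varepsilon/2$, and put $V=A\cap B(x,\delta/2)$. A map $S^m\to V$ has diameter $<\delta$. Its extension over $D^{m+1}$ has diameter $<\varepsilon/2$ and contains points of $V$, which are at distance $<\varepsilon/2$ from $x$. So it lies in $A\cap B(x,\varepsilon)\subset U$. $\square$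

Since $f$ is a closed continuous surjection, it is a quotient map, and $E^n/H$ is homeomorphic to $E^n$. By the choice of $\kappa$ the elements can be made uniformly as small as desired.

## 3. What one shear must achieve, and where the zigzag stops

We look for $f$ as a limit of homeomorphisms $f_l=s_l\circ\cdots\circ s_1$. Each $s_l$ is a *shear*: it moves points in one coordinate direction $c(l)$ only, by an amount in $[0,\alpha_l]$ that depends on the other coordinates. Suppose that after step $l$ the remaining shears move points by a total of at most $\rho_{l,c}$ in direction $c$. Then $f(x)=y$ forces $f_l(x)$ into the box $P_l=\prod_c[y_c-\rho_{l,c},y_c]$, and the fibre is the intersection of the cells $N_l=f_l^{-1}(P_l)$. To compare two consecutive cells we look at them through $f_{l-1}$: there $N_{l-1}$ becomes the box $P_{l-1}$ and $N_l$ becomes $s_l^{-1}(P_l)\subset P_{l-1}$. Everything depends on how $s_l^{-1}(P_l)$ sits in $P_{l-1}$.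

The first thing to try is $n=2$ with the zigzag $t(s)=2\operatorname{dist}(s,\mathbb Z)$:
$$s(w)=(w_1,\;w_2+\alpha\,t(w_1/\varepsilon)).$$
Let $P_l=[y_1-\rho_1,y_1]\times[y_2-\rho,y_2]$ with $\rho_1\ge2\varepsilon$ and $\rho$ tiny. Then $s^{-1}(P_l)$ is a thin zigzag band in the box $P_{l-1}=[y_1-\rho_1,y_1]\times[y_2-\rho-\alpha,y_2]$.

One half of what we want is true. Every point of $P_{l-1}$ is within $\varepsilon$ of the band, because moving $w_1$ by at most $\varepsilon$ inside an interval of length $\ge2\varepsilon$ gives $t(w_1/\varepsilon)$ any prescribed value. As we shall see, density at this scale gives openness of $f$ and fibres of definite size.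

The other half fails. Choose an integer $j$ with $j\varepsilon,(j+1)\varepsilon\in[y_1-\rho_1,y_1]$. The points $(j\varepsilon,y_2)$ and $((j+1)\varepsilon,y_2)$ lie in the band at distance $\varepsilon$. A path in the band joining them passes over $w_1=(j+\frac12)\varepsilon$, where $t=1$ and so $w_2\le y_2-\alpha$. Hence an $S^0$ of diameter $\varepsilon$ bounds no path of diameter less than $\alpha$.

Why is a cost of $\alpha_l$ at level $l$ too much, although $\alpha_l\to0$? A correction at level $l$ is made in the picture after $f_{l-1}$. Back in the original space it is multiplied by a Lipschitz constant $\Lambda_{l-1}$ of $f_{l-1}^{-1}$, and the products must be summable. For several teeth to fit into the box, the period of each shear must be small compared with the amplitudes of the shears that come next. So $\alpha_l$ is fixed *before* $\varepsilon_{l-1}$, hence before $\Lambda_{l-1}$ is known, and no smallness of $\Lambda_{l-1}\alpha_l$ can be arranged. For instance $\Lambda_1\ge2\alpha_1/\varepsilon_1$, and $\alpha_2\ge2\varepsilon_1$ gives $\Lambda_1\alpha_2\ge4\alpha_1$. What can be chosen after $\Lambda_{l-1}$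 is $\varepsilon_l$, and also the much later amplitudes, which bound $\rho_{l,c(l)}$. So all corrections at level $l$ must cost only $\varepsilon_l$ and $\rho_{l,c(l)}$.

Now let the sheared amount be $\alpha\lambda(\hat w/\varepsilon)$, where $\hat w\in\mathbb R^{n-1}$ is $w$ with the sheared coordinate $w_c$ deleted. A small ball confines $w_c$ to a short window. On $s^{-1}(P_l)$ we have $w_c+\alpha\lambda(\hat w/\varepsilon)\in[y_c-\rho,y_c]$, so $\lambda(\hat w/\varepsilon)$ is confined to a window too. The requirement on $\lambda:\mathbb R^{n-1}\to[0,1]$ is therefore: *for every interval $[A,B]\subset[0,1]$, spheres of dimension at most $k$ in $\lambda^{-1}[A,B]$ can be filled in $\lambda^{-1}[A,B]$ at an extra cost of at most $1$ in size.* For $\lambda=t$ on $\mathbb R^1$ and $[A,B]\neq[0,1]$, the set $\lambda^{-1}[A,B]$ is a union of disjoint intervals or points. That is the failure above.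

With more variables one can try the order statistics of $t(z_1),\dots,t(z_b)$, where $b=n-1$. Let $\lambda(z)$ be the $a$-th smallest of them. It equals $0$ where at least $a$ coordinates are integers, a set of codimension $a$. It equals $1$ where at least $b-a+1$ coordinates lie in $\frac12+\mathbb Z$, a set of codimension $b-a+1$. For $b=2$ both choices fail already for $k=0$. If $\lambda=\max$, then $\lambda^{-1}[0,\frac12]$ is a union of disjoint squares about the lattice points; if $\lambda=\min$, then $\lambda^{-1}[\frac12,1]$ is a union of disjoint squares about the points of $(\frac12+\mathbb Z)^2$. For $b=3$ take the median, $a=2$. Then $\lambda^{-1}(0)$ is the 1-skeleton of the unit cubical lattice and $\lambda^{-1}(1)$ is the 1-skeleton of the lattice shifted by $(\frac12,\frac12,\frac12)$. The sets $\lambda^{-1}[0,\frac12]$ and $\lambda^{-1}[\frac12,1]$ are unions of square tubes around the edges of these two graphs, and together they fill $\mathbb R^3$. Neither extreme is broken into pieces.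

In general, a disc of dimension at most $k+1$ can be moved off a locally finite union of affine subspaces of codimension at least $k+2$. The two codimensions $a$ and $b-a+1$ add up to $b+1=n$, so both can be made at least $k+2$ exactly when $n\ge2k+4$. So we fill the sphere by a disc that avoids the two extreme sets, and then squeeze the values of $\lambda$ along the disc back into $[A,B]$ by moving each coordinate inside its own monotone piece of $t$. Nothing here decides whether $2k+4$ is optimal; the case $n=2k+3$ (for $k=0$: locally connected elements in $E^3$) is not settled by this argument.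

## 4. The order statistic $\lambda$ and its level windows

Fix $b=n-1\ge2k+3$ and $a=b-k-1$, so $k+2\le a\le b$. For $z\in\mathbb R^b$ let
$$\lambda(z)=\text{the }a\text{-th smallest of }t(z_1),\dots,t(z_b),\qquad t(s)=2\operatorname{dist}(s,\mathbb Z).$$
An interval $[e,e+\frac12]$ with $e\in\frac12\mathbb Z$ is called a *branch*; $t$ maps each branch affinely onto $[0,1]$.

The $a$-th smallest of $x_1,\dots,x_b$ is $\min_{|S|=a}\max_{i\in S}x_i$. Hence it is 1-Lipschitz in the sup norm, and it commutes with nondecreasing functions: the $a$-th smallest of $g(x_1),\dots,g(x_b)$ is $g$ of the $a$-th smallest of the $x_i$. Since $t$ is 2-Lipschitz, so is $\lambda$. Further: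

* $\Gamma:=\lambda^{-1}(0)$ is the set where at least $b-k-1$ coordinates are integers, a locally finite union of affine subspaces of codimension $b-k-1\ge k+2$;
* $\Gamma^*:=\lambda^{-1}(1)$ is the set where at least $b-a+1=k+2$ coordinates lie in $\frac12+\mathbb Z$, a locally finite union of affine subspaces of codimension $k+2$.

**Lemma 3.** Let $Q=\prod_{i=1}^b[a_i,b_i]$ with all $b_i-a_i\ge2$.

(i) For $z\in Q$ and $s\in[0,1]$ there is $z'\in Q$ with $\lambda(z')=s$ and $|z-z'|\le1$.

(ii) Let $0\le A\le B\le1$, $z\in\mathbb R^b$, $r>0$, $0\le m\le k$. Every map $\sigma:S^m\to Q\cap B(z,r)\cap\lambda^{-1}[A,B]$ extends in $Q\cap B(z,r+1)\cap\lambda^{-1}[A,B]$.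

*Proof of (i).* Since $z_i\in[a_i,b_i]$ and $b_i-a_i\ge2$, the interval $[a_i,b_i]\cap[z_i-1,z_i+1]$ contains an interval of length 1, on which $t$ takes every value in $[0,1]$. Choose $z_i'$ there with $t(z_i')=s$, for every $i$. Then $\lambda(z')=s$.

*Proof of (ii).* Before the steps, here is why the box needs attention. The squeezing below moves coordinates inside their branches, and the faces of $Q$ may cut a branch. Suppose $e=b_i-0.1$ is an integer, $A=0.5$, $\lambda(z)=0.2$ and $z_i=e+0.05$, so $t(z_i)=0.1$. Multiplying small $t$-values by $A/\lambda(z)$ would send $t(z_i)$ to $0.25$, that is, $z_i$ to $e+0.125>b_i$, outside the box. So first we cut off the useless slivers.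

**Step 1 (trimming the box).** The purpose is to replace $Q$ by a box whose cut branches cause no trouble, without changing $\lambda$ on the image of $\sigma$.

Let $e$ be the largest element of $\frac12\mathbb Z$ with $e\le b_i$; then $t$ is monotone on $[e,b_i]$. Put $b_i^\sharp=e$ if either [$t(e)=0$ and $t(b_i)<A$] or [$t(e)=1$ and $t(b_i)>B$]. Otherwise put $b_i^\sharp=b_i$. Define $a_i^\sharp$ at the left end by the mirror rule, using the reflection $s\mapsto-s$, which preserves $t$ and $\frac12\mathbb Z$. Let $Q^\sharp=\prod[a_i^\sharp,b_i^\sharp]$. Less than $\frac12$ is cut at each end, so its sides have length at least $1$. Let $c:Q\to Q^\sharp$ be the coordinatewise nearest-point retraction, which moves points by at most $\frac12$, and let $c_s=(1-s)\,\mathrm{id}+s\,c$ for $0\le s\le1$.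

If $z\in Q$ and $\lambda(z)\in[A,B]$, then $\lambda(c_s(z))=\lambda(z)$. Indeed, a coordinate that moves stays in one trimmed segment, and on that segment either $t<A$ throughout or $t>B$ throughout. So the number $\nu$ of coordinates with $t<A$, the set of coordinates with $t\in[A,B]$, and the values of $t$ on that set do not change. As $\lambda(z)\in[A,B]$, the number $\lambda(z)$ is the $(a-\nu)$-th smallest of these unchanged values, and the same description gives $\lambda(c_s(z))$.

Hence $c_s\sigma$ is a homotopy from $\sigma$ to
$$\sigma_1=c\sigma:S^m\to Q^\sharp\cap\lambda^{-1}[A,B]\cap B(z,r+\tfrac12),$$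
and it runs inside $Q\cap\lambda^{-1}[A,B]\cap B(z,r+\frac12)$.

**Step 2 (filling off the extreme sets).** The purpose is to extend $\sigma_1$ over the disc inside the box, ignoring $[A,B]$ but avoiding those points from which squeezing is impossible.

Let $G$ be the union of $\Gamma$ (included if $A>0$) and $\Gamma^*$ (included if $B<1$). Since $\lambda\sigma_1$ has values in $[A,B]$, we have $\sigma_1(S^m)\cap G=\emptyset$. We claim that $\sigma_1$ extends to a map $\tau:D^{m+1}\to(Q^\sharp\cap B(z,r+\frac12))\setminus G$.

Coning gives an extension $\tau_0:D^{m+1}\to\operatorname{conv}\sigma_1(S^m)$. This hull is a compact subset of the convex set $Q^\sharp\cap B(z,r+\frac12)$. If $G=\emptyset$, take $\tau=\tau_0$. Otherwise let $\eta=\operatorname{dist}(\sigma_1(S^m),G)>0$.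

Arbitrarily close to $\tau_0$ there is a map $\tau_1:D^{m+1}\to Q^\sharp\setminus G$. To see this, take a fine triangulation of $D^{m+1}$, the map that is affine on its simplices and agrees with $\tau_0$ at the vertices (close to $\tau_0$ by uniform continuity), and perturb the vertex images slightly within $Q^\sharp$, which is the closure of its nonempty interior. Consider a simplex with $j+1\le m+2\le k+2$ vertices and one of the affine subspaces $E\subset G$, of codimension $q\ge k+2$. Project along $E$ to $\mathbb R^q$ so that $E\mapsto0$. If the image simplex meets $E$, then $0$ is a convex combination of the $j+1\le q$ projected vertices, so these are linearly dependent. This is a proper algebraic condition on the vertex images. Only finitely many subspaces $E$ meet the compact set $Q^\sharp$, so only finitely many pairs (simplex, $E$) matter, and vertex images in $Q^\sharp$ violating all these conditions are dense.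

Choose $\tau_1$ with $|\tau_1-\tau_0|<\eta/4$ and so close to $\tau_0$ that the straight segments from $\tau_0$ to $\tau_1$ stay in $B(z,r+\frac12)$. Let $W=\{d\in D^{m+1}:\operatorname{dist}(\tau_0(d),G)>\eta/2\}$, an open neighborhood of $S^m$, and let $\chi:D^{m+1}\to[0,1]$ be continuous, $0$ on $S^m$ and $1$ off $W$. Put $\tau=(1-\chi)\tau_0+\chi\tau_1$. On $W$ its distance from $G$ is more than $\eta/2-\eta/4>0$; off $W$ it equals $\tau_1$. It has values in $Q^\sharp\cap B(z,r+\frac12)$ and equals $\sigma_1$ on $S^m$. This proves the claim.

**Step 3 (squeezing).** The purpose is to bring the values of $\lambda$ on the disc back into $[A,B]$. We construct a continuous map $\varrho:Q^\sharp\setminus G\to Q^\sharp\cap\lambda^{-1}[A,B]$ that is the identity on $\lambda^{-1}[A,B]$ and moves points by at most $\frac12$.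

*The part $\lambda\le A$.* If $A=0$, then $\lambda\le A$ means $\lambda=A$ and there is nothing to do. Let $A>0$. Then $\Gamma\subset G$, so in the domain we have $0<\lambda(z)\le A$. Put
$$g(t)=\min\Big(\frac{At}{\lambda(z)},A\Big)\ \ (t\le A),\qquad g(t)=t\ \ (t\ge A).$$
The two formulas agree at $t=A$. The function $g$ is continuous in $(z,t)$ and nondecreasing in $t$; it satisfies $g(0)=0$, $g(1)=1$, $g(t)\ge t$ and $g(\lambda(z))=A$; and it is the identity when $\lambda(z)=A$. Let $\varrho(z)_i$ be the point $z_i'$ of the branch of $z_i$ with $t(z_i')=g(t(z_i))$. If $z_i\in\frac12\mathbb Z$ lies in two branches, both give $z_i'=z_i$, because $g$ fixes $0$ and $1$. So $\varrho$ is well defined and continuous, and $|z_i'-z_i|\le\frac12$. Since $g$ is nondecreasing, $\lambda(\varrho(z))=g(\lambda(z))=A$.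

We check that $z_i'\in[a_i^\sharp,b_i^\sharp]$. This is clear if $z_i\in\frac12\mathbb Z$, or if the branch of $z_i$ lies in $[a_i^\sharp,b_i^\sharp]$. Otherwise $z_i$ is interior to its branch and some endpoint of $[a_i^\sharp,b_i^\sharp]$ is interior to the branch. It is exactly one endpoint, because the interval has length $\ge1$; say it is $b_i^\sharp$. As $b_i^\sharp\notin\frac12\mathbb Z$, no trimming occurred there: $b_i^\sharp=b_i$, and the branch is $[e,e+\frac12]$ with $e$ as in Step 1.

* If $t(e)=0$, then $t$ increases on the branch, and $t(b_i)\ge A$ because the end was not trimmed. Either $z_i'=z_i$, or $t(z_i)\le t(z_i')\le A\le t(b_i)$; so $z_i\le z_i'\le b_i$.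
* If $t(e)=1$, then $t$ decreases on the branch, so raising $t$ moves to the left. Since $b_i-e<\frac12$ and the interval has length $\ge1$, $a_i^\sharp\le e\le z_i'\le z_i$.

The left end is symmetric.

*The part $\lambda\ge B$.* If $B=1$ there is nothing to do. Let $B<1$; then $\Gamma^*\subset G$ and $B\le\lambda(z)<1$ here. Use the same construction with $t$ replaced by $1-t$:
$$g(t)=t\ \ (t\le B),\qquad 1-g(t)=\min\Big(\frac{(1-B)(1-t)}{1-\lambda(z)},1-B\Big)\ \ (t\ge B).$$
Now $g$ is continuous and nondecreasing, fixes $0$ and $1$, $g(t)\le t$, $g(\lambda(z))=B$, $g(t)\ge B$ for $t\ge B$, and $g$ is the identity when $\lambda(z)=B$. Define $\varrho$ from $g$ as before; then $\lambda(\varrho(z))=B$. To see that the box is preserved, let $b_i^\sharp=b_i$ be interior to the branch $[e,e+\frac12]$ of $z_i$. If $t(e)=1$, the untrimmed end has $t(b_i)\le B$; either $z_i'=z_i$, or $t(b_i)\le B\le t(z_i')\le t(z_i)$, so $z_i\le z_i'\le b_i$ because $t$ decreases. If $t(e)=0$, lowering $t$ moves to the left and $a_i^\sharp\le e\le z_i'\le z_i$. The left end is symmetric.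

The sets $\{\lambda\le A\}$, $\lambda^{-1}[A,B]$, $\{\lambda\ge B\}$ are closed in $Q^\sharp\setminus G$, and the definitions agree (identity) where $\lambda=A$ or $\lambda=B$. So $\varrho$ is continuous.

**Step 4 (assembling).** The purpose is to put the pieces together. The map $\varrho\tau:D^{m+1}\to Q^\sharp\cap\lambda^{-1}[A,B]\cap B(z,r+1)$ extends $\sigma_1$, since $\varrho\sigma_1=\sigma_1$. Using $c_s\sigma$ on an outer collar of the disc and $\varrho\tau$ on the inner disc, we obtain an extension of $\sigma$ in $Q\cap B(z,r+1)\cap\lambda^{-1}[A,B]$. $\square$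

## 5. Amplitudes, periods, and the limit map

For $l\ge1$ let $c(l)\in\{1,\dots,n\}$ with $c(l)\equiv l\pmod n$. Given $\alpha_l,\varepsilon_l>0$ let
$$s_l(w)=w+\alpha_l\,\lambda(\hat w/\varepsilon_l)\,e_{c(l)},$$
where $\hat w\in\mathbb R^{n-1}$ is $w$ with the $c(l)$-th coordinate deleted. This is a homeomorphism of $\mathbb R^n$ with inverse $v\mapsto v-\alpha_l\lambda(\hat v/\varepsilon_l)e_{c(l)}$. Both have Lipschitz constant at most $1+2\alpha_l/\varepsilon_l$, because $\lambda$ is 2-Lipschitz. Put $f_0=\mathrm{id}$, $f_l=s_l\circ\cdots\circ s_1$, let $\Lambda_0=1$, and let $\Lambda_l$ be a Lipschitz constant of $f_l^{-1}$.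

**Choice of parameters.** Let $K=3k+5$ and $\alpha_1=\dots=\alpha_n=\kappa$. At step $l\ge1$ we know $f_{l-1}$ and $\alpha_1,\dots,\alpha_{l+n-1}$. First choose $\alpha_{l+n}>0$ with
$$\alpha_{l+n}\le\tfrac12\alpha_l,\qquad K\Lambda_{l-1}\cdot2\alpha_{l+n}\le\kappa2^{-l-3}.\tag{1}$$
Then choose $\varepsilon_l>0$ with
$$2\varepsilon_l\le\min(\alpha_{l+1},\dots,\alpha_{l+n-1}),\qquad K\Lambda_{l-1}\varepsilon_l\le\kappa2^{-l-3}.\tag{2}$$
This defines $s_l$ and $f_l$, and the induction continues. The order is the one forced in Section 3: amplitudes are chosen $n$ steps ahead, and the period last.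

Let
$$\rho_{l,c}=\sum_{i>l,\;c(i)=c}\alpha_i,\qquad R_l=\prod_c[0,\rho_{l,c}].$$
Along each direction the amplitudes at least halve each time, so $\kappa\le\rho_{0,c}\le2\kappa$, every $\rho_{l,c}$ is positive, $\max_c\rho_{l,c}\to0$ as $l\to\infty$, and $\rho_{l,c(l)}=\alpha_{l+n}+\alpha_{l+2n}+\cdots\le2\alpha_{l+n}$. Put
$$\beta_l=\max(\varepsilon_l,\rho_{l,c(l)}),\qquad\theta_l=K\Lambda_{l-1}\beta_l\le\kappa2^{-l-3},\qquad\Theta_l=\sum_{j>l}\theta_j.$$
The bound on $\theta_l$ is (1) together with (2). Hence $\Theta_0\le\kappa/8$ and $\Theta_l\to0$. The number $\beta_l$ is the size of a correction at level $l$; $\theta_l$ is its cost in the original space after about $K$ corrections.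

For $c\ne c(l)$ the next index after $l$ with direction $c$ lies in $\{l+1,\dots,l+n-1\}$, so by (2)
$$\rho_{l,c}=\rho_{l-1,c}\ge2\varepsilon_l\qquad(c\ne c(l)).\tag{3}$$

Since $0\le\lambda\le1$, for $j\ge l$ we have $f_j(x)-f_l(x)\in R_l$. So $f_l$ converges uniformly to a continuous map $f$, and
$$f(x)-f_l(x)\in R_l,\qquad f(x)-x\in R_0\subset[0,2\kappa]^n.\tag{4}$$

## 6. Fibres as nested intersections of cells

Fix $y\in\mathbb R^n$. Let
$$P_l=y-R_l=\prod_c[y_c-\rho_{l,c},y_c],\qquad N_l=N_l(y)=f_l^{-1}(P_l),\qquad P_l'=f_{l-1}(N_l)=s_l^{-1}(P_l).$$
Each $N_l$ is an $n$-cell. With $c=c(l)$ we can write $P_{l-1}=\hat P\times[y_c-\rho_{l-1,c},y_c]$ and $P_l=\hat P\times[y_c-\rho_{l,c},y_c]$ with the same box $\hat P\subset\mathbb R^{n-1}$. By (3) all sides of $\hat P$ have length at least $2\varepsilon_l$. Also $\rho_{l-1,c}=\rho_{l,c}+\alpha_l$. From the formula for $s_l$,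
$$w\in P_l'\iff\hat w\in\hat P\ \text{ and }\ w_c+\alpha_l\lambda(\hat w/\varepsilon_l)\in[y_c-\rho_{l,c},y_c].\tag{5}$$
If $w\in P_l'$, then $y_c-\rho_{l,c}-\alpha_l\le w_c\le y_c$. So $P_l'\subset P_{l-1}$, that is, $N_l\subset N_{l-1}$.

**Lemma 4.** $f^{-1}(y)=\bigcap_{l\ge0}N_l(y)$, and the cells $N_l(y)$ are nested.

*Proof.* Nestedness was just shown. If $f(x)=y$, then $f_l(x)=y-(f(x)-f_l(x))\in y-R_l=P_l$ for all $l$ by (4). Conversely, if $f_l(x)\in P_l$ for all $l$, then $|f_l(x)-y|\le\max_c\rho_{l,c}\to0$, so $f(x)=y$. $\square$

## 7. How $P_l'$ sits in $P_{l-1}$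

This lemma turns the two halves of Lemma 3 into statements about one shear: density of $P_l'$ in $P_{l-1}$, and filling of spheres in $P_l'$, both at scale $\beta_l$ and not $\alpha_l$.

**Lemma 5.** Let $l\ge1$.

(a) For every $w\in P_{l-1}$ there is $w'\in P_l'$ with $|w-w'|\le\beta_l$.

(b) For $0\le m\le k$, $u\in\mathbb R^n$ and $r>0$, every map $S^m\to P_l'\cap B(u,r)$ extends in $P_l'\cap B(u,r+\beta_l)$.

*Proof.* Write $\alpha=\alpha_l$, $\varepsilon=\varepsilon_l$, $c=c(l)$, $\rho=\rho_{l,c}$. The box $Q=\varepsilon^{-1}\hat P$ has sides at least $2$, so Lemma 3 applies to it.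

(a) Since $w_c\in[y_c-\rho-\alpha,y_c]$, there is $s\in[0,1]$ with $w_c+\alpha s\in[y_c-\rho,y_c]$. By Lemma 3(i), after rescaling by $\varepsilon$, there is $\hat w'\in\hat P$ with $|\hat w'-\hat w|\le\varepsilon$ and $\lambda(\hat w'/\varepsilon)=s$. Put $w_c'=w_c$. By (5), $w'\in P_l'$, and $|w-w'|\le\varepsilon\le\beta_l$.

(b) Write the map as $\sigma=(\hat\sigma,\sigma_c)$ and put $\zeta=\sigma_c+\alpha\lambda(\hat\sigma/\varepsilon)$. By (5), $\zeta:S^m\to[y_c-\rho,y_c]$. Let $A$ and $B$ be the minimum and maximum of $\lambda(\hat\sigma/\varepsilon)=(\zeta-\sigma_c)/\alpha$ on $S^m$. Since $|\sigma_c-u_c|<r$,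
$$\alpha A>y_c-\rho-u_c-r,\qquad\alpha B<y_c-u_c+r.\tag{6}$$
By Lemma 3(ii), applied to $\hat\sigma/\varepsilon$ with center $\hat u/\varepsilon$ and radius $r/\varepsilon$, $\hat\sigma$ extends to $\hat\tau:D^{m+1}\to\hat P\cap B(\hat u,r+\varepsilon)$ with $\lambda(\hat\tau/\varepsilon)\in[A,B]$. Extend $\zeta$ to $\tilde\zeta:D^{m+1}\to[y_c-\rho,y_c]$ by Tietze's theorem, and let
$$\tau_c=\tilde\zeta-\alpha\lambda(\hat\tau/\varepsilon),\qquad\tau=(\hat\tau,\tau_c).$$
By (5), $\tau$ maps into $P_l'$, and it extends $\sigma$. By (6),
$$\tau_c>(y_c-\rho)-(y_c-u_c+r)=u_c-r-\rho,\qquad\tau_c<y_c-(y_c-\rho-u_c-r)=u_c+r+\rho.$$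
So $\tau(D^{m+1})\subset B(u,r+\beta_l)$. $\square$

## 8. Pushing discs from $N_l$ into the fibre

**Lemma 6.** Let $0\le q\le k+1$, $l\ge1$, and let $\sigma:D^q\to N_{l-1}$ satisfy $\sigma(\partial D^q)\subset N_l$ (with $\partial D^0=\emptyset$). Then there is $\sigma':D^q\to N_l$ with $\sigma'=\sigma$ on $\partial D^q$ and $|\sigma'-\sigma|\le\theta_l$.

*Proof.* We work after $f_{l-1}$, where Lemma 5 applies, and replace the disc simplex by simplex. Let $\tau=f_{l-1}\sigma:D^q\to P_{l-1}$ and $\beta=\beta_l$; then $\tau(\partial D^q)\subset P_l'$. Triangulate $D^q$, with $\partial D^q$ a subcomplex, so finely that $\tau$ of each simplex has diameter $<\beta$. By induction over skeleta we construct $\tau':D^q\to P_l'$ with $\tau'=\tau$ on $\partial D^q$ such that, with $r_i=(2+3i)\beta$,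
$$|\tau'(d)-\tau(d')|<r_i\quad\text{for } d,d'\text{ in a common simplex that has dimension}\le i\text{ or lies in }\partial D^q.\tag{7}$$

**Step 1 (vertices).** This step starts the induction. For simplices in $\partial D^q$, (7) holds automatically, since $\tau'=\tau$ there and $\beta<r_i$. For a vertex $v$ off $\partial D^q$, Lemma 5(a) gives $\tau'(v)\in P_l'$ with $|\tau'(v)-\tau(v)|\le\beta<r_0$.

**Step 2 (from the $i$-skeleton to the $(i+1)$-skeleton, $i<q$).** This step extends over one simplex and keeps account of the error. Let $\Delta$ be an $(i+1)$-simplex not in $\partial D^q$, and let $p\in\Delta$. Every $d\in\partial\Delta$ lies in a face of dimension at most $i$, so $|\tau'(d)-\tau(d)|<r_i$ by (7), and $|\tau(d)-\tau(p)|<\beta$. Thus $\tau'(\partial\Delta)\subset P_l'\cap B(\tau(p),r_i+\beta)$. Since $\partial\Delta$ is an $i$-sphere and $i\le q-1\le k$, Lemma 5(b) extends $\tau'$ over $\Delta$ into $P_l'\cap B(\tau(p),r_i+2\beta)$. For $d,d'\in\Delta$,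
$$|\tau'(d)-\tau(d')|\le|\tau'(d)-\tau(p)|+|\tau(p)-\tau(d')|<r_i+3\beta=r_{i+1}.$$

**Step 3 (going back).** This step returns to the original space. For $i=q$ we get $|\tau'-\tau|\le(2+3q)\beta\le(3k+5)\beta=K\beta_l$. Put $\sigma'=f_{l-1}^{-1}\tau'$. It maps into $f_{l-1}^{-1}(P_l')=N_l$, equals $\sigma$ on $\partial D^q$, and satisfies $|\sigma'-\sigma|\le\Lambda_{l-1}K\beta_l=\theta_l$. $\square$

**Lemma 7.** Let $0\le q\le k+1$, $l\ge0$, and let $\sigma:D^q\to N_l(y)$ satisfy $\sigma(\partial D^q)\subset f^{-1}(y)$. Then there is $\sigma_\infty:D^q\to f^{-1}(y)$ with $\sigma_\infty=\sigma$ on $\partial D^q$ and $|\sigma_\infty-\sigma|\le\Theta_l$.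

*Proof.* We iterate Lemma 6. By Lemma 4, $\sigma(\partial D^q)\subset N_j$ for all $j$. Put $\sigma_l=\sigma$ and apply Lemma 6 successively to get $\sigma_j:D^q\to N_j$ for $j\ge l$, with $|\sigma_{j+1}-\sigma_j|\le\theta_{j+1}$ and fixed boundary values. As $\sum\theta_j<\infty$, the $\sigma_j$ converge uniformly to a continuous map $\sigma_\infty$ with $|\sigma_\infty-\sigma|\le\Theta_l$. It takes values in each closed set $N_j$, because the $N_j$ are nested; so it maps into $f^{-1}(y)$ by Lemma 4. $\square$

## 9. Openness, size of fibres, and uniform $LC^k$: proof of Theorem 1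

**Part (1) and surjectivity.** The displacement bound is (4). It makes preimages of bounded sets bounded, so $f$ is proper. The $f_l$ are bi-Lipschitz homeomorphisms converging uniformly to $f$. Finally $f^{-1}(y)\ne\emptyset$: apply Lemma 7 with $q=0$, $l=0$ to any point of $N_0(y)=y-R_0$.

**Part (2), openness.** We show that $f(B(x,\varepsilon))$ contains a neighborhood of $y=f(x)$, by first moving $x$ into the right cell and then into the right fibre. Choose $l$ with $\Theta_l<\varepsilon/2$, and let $y'$ satisfy $\Lambda_l|y'-y|<\varepsilon/2$. Put $x_l=f_l^{-1}(f_l(x)+y'-y)$. Since $f_l(x)\in y-R_l$, we have $f_l(x_l)\in y'-R_l$, that is, $x_l\in N_l(y')$; and $|x_l-x|\le\Lambda_l|y'-y|<\varepsilon/2$. Lemma 7 with $q=0$ gives $x'\in f^{-1}(y')$ with $|x'-x_l|\le\Theta_l<\varepsilon/2$. So $x'\in B(x,\varepsilon)$ and $y'=f(x')$.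

**Part (3), shape and size.** By Lemma 4 the fibre is a nested intersection of $n$-cells, hence cell-like, as explained after the definition in Section 2. By (4), $f^{-1}(y)\subset y-R_0$, so its diameter is at most $2\kappa$. Since $\rho_{0,1}\ge\kappa$, the points $y$ and $y-\kappa e_1$ both lie in $N_0(y)=y-R_0$. Lemma 7 with $q=0$ gives points of $f^{-1}(y)$ within $\Theta_0\le\kappa/8$ of each, so the diameter is at least $\kappa-2\cdot\frac\kappa8=\frac34\kappa$.

**Part (4), uniform $LC^k$.** We fill a small sphere inside a cell $N_l(y)$, where filling is trivial because $f_l$ makes the cell a convex box, and then push the disc into the fibre. Given $\varepsilon$, choose $l$ with $2\Theta_l<\varepsilon/2$, let $L$ be a Lipschitz constant of $f_l$, and put $\delta=\varepsilon/(2\Lambda_lL)$. This depends on $\varepsilon$ only, not on $y$. Let $\sigma:S^m\to f^{-1}(y)$ with $m\le k$ have diameter $<\delta$. Then $f_l\sigma$ maps into the convex box $P_l$. Coning extends it to $D^{m+1}\to\operatorname{conv}(f_l\sigma(S^m))\subset P_l$, and this hull has diameter $<L\delta$. Applying $f_l^{-1}$ gives an extension $D^{m+1}\to N_l(y)$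 of $\sigma$ of diameter $<\Lambda_lL\delta=\varepsilon/2$. Lemma 7 with $q=m+1\le k+1$ turns it into an extension $D^{m+1}\to f^{-1}(y)$ of $\sigma$ of diameter $<\varepsilon/2+2\Theta_l<\varepsilon$. $\blacksquare$

Parts (1)–(3) used Lemma 7 only for $q=0$, hence only the density statement Lemma 3(i). That statement also holds for $b=1$ and $\lambda=t$, so this portion of the argument runs for the zigzag in $E^2$ as well. What is missing there is Lemma 3(ii). By the fact quoted about $E^2$, the elements obtained in this way cannot all be locally connected.

## 10. Manifolds and tori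

**Proposition 8.** If $n\ge2k+4$, every nonempty $n$-manifold $M$ without boundary (Hausdorff) has a nontrivial continuous decomposition $H$ into cell-like $LC^k$ sets with $M/H\cong M$.

*Proof.* We put a compressed copy of $f$ into a coordinate ball, so that the displacement dies out at the boundary sphere, and use the identity elsewhere. Let $\varphi:U\to\mathbb R^n$ be a chart onto $\mathbb R^n$, let $\mathbb B$ be the open Euclidean unit ball, $O=\varphi^{-1}(\mathbb B)$ and $C=\varphi^{-1}(\overline{\mathbb B})$. The set $C$ is compact, hence closed in $M$, and $\mathrm{Fr}\,O=C\setminus O$. Let $g:\mathbb R^n\to\mathbb B$ be the homeomorphism $g(x)=x/(1+\|x\|)$ with $\|\cdot\|$ the Euclidean norm. Define $F=\varphi^{-1}gfg^{-1}\varphi$ on $O$ and $F=\mathrm{id}$ on $M\setminus O$. Then $F$ maps $O$ onto $O$ and $M\setminus O$ onto itself.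

**Step 1 (displacement).** This step controls $F$ near $\mathrm{Fr}\,O$. If $\|x-x'\|\le T$, then
$$g(x)-g(x')=\frac{x-x'}{1+\|x\|}+x'\,\frac{\|x'\|-\|x\|}{(1+\|x\|)(1+\|x'\|)}$$
gives $\|g(x)-g(x')\|\le2T/(1+\|x\|)$, and by symmetry also $\le2T/(1+\|x'\|)$. Since $\|f(x)-x\|\le2\kappa\sqrt n$, the displacement $\|\varphi F(p)-\varphi(p)\|$, $p\in O$, tends to $0$ both as $p\to\mathrm{Fr}\,O$ and as $F(p)\to\mathrm{Fr}\,O$.

**Step 2 ($F$ is a closed continuous surjection).** This step gives upper semicontinuity and the quotient. Continuity is clear on the open sets $O$ and $M\setminus C$, and at points of $\mathrm{Fr}\,O$ it follows from Step 1. Surjectivity is clear. If $Z\subset M$ is closed, then $F(Z)=F(Z\cap C)\cup(Z\setminus O)$ is the union of a compact set and a closed set, hence closed.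

**Step 3 ($F$ is open).** This step gives continuity of the decomposition. At points of $O$, $F$ is open because $f$ is. Let $x\notin O$ and let $W\ni x$ be open; here $F(x)=x$. If $y$ is close to $x$ and $y\notin O$, then $y\in W$ and $y=F(y)\in F(W)$. If there are $y\in O$ arbitrarily close to $x$, then $x\in\mathrm{Fr}\,O$. For such $y$ close enough to $x$, every preimage of $y$ lies in $O$ and is close to $y$ by Step 1, hence lies in $W$; so $y\in F(W)$. Thus $F(W)$ contains a neighborhood of $x$.

The fibres of $F$ are points and copies of fibres of $f$ inside $O\cong\mathbb R^n$, so they are compact, cell-like and $LC^k$, and some are nondegenerate. As in the proof of Corollary 2 they form a continuous decomposition, and the closed surjection $F$ induces $M/H\cong M$. $\square$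

**Proposition 9.** For $n\ge2k+4$ the torus $T^n$ has a continuous decomposition into nondegenerate cell-like $LC^k$ sets.

*Proof.* We make the construction periodic. Take $\kappa\le\frac18$ and choose every $\varepsilon_l$ to be the reciprocal of an integer; this is allowed, since (2) only bounds $\varepsilon_l$ from above. As $t$ has period $1$, $\lambda(\hat w/\varepsilon_l)$ is $\mathbb Z^{n-1}$-periodic in $\hat w$. So each $s_l$, and hence $f$, commutes with translations by $\mathbb Z^n$. Let $\pi:\mathbb R^n\to T^n$ be the projection. Then $f$ induces a continuous surjection $\bar f:T^n\to T^n$, which is closed by compactness and open because $\bar f(V)=\pi f(\pi^{-1}(V))$ and both $f$ and $\pi$ are open. Since $f^{-1}(y+v)=f^{-1}(y)+v$ for $v\in\mathbb Z^n$, the fibre of $\bar f$ over $\pi(y)$ is $\pi(f^{-1}(y))$. The set $f^{-1}(y)$ has diameter at most $2\kappa\le\frac14$, so it lies in an open cube of side $1$, on which $\pi$ is an open embedding. Hence the fibres of $\bar f$ are homeomorphic copies of fibres of $f$ inside coordinate cubes: nondegenerate, cell-like and $LC^k$. As in Corollary 2, they form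 a continuous decomposition. $\square$
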